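# Moment-angle complexes that are suspensions over complexes that are not homotopy Golod

Attach to a finite simplicial complex $K$ its moment-angle complex $\mathcal Z_K$. A theorem of Beben and Grbić says that if $K$ satisfies a condition called homotopy Golodness, which asks for a certain family of null-homotopies, then $\mathcal Z_K$ is a co-$H$-space. The problem, whose source is the text "Homotopy Theory In Toric Topology" (https://eprints.soton.ac.uk/402255/1/Survey%252BHWP.revised.pdf), asks for the converse: if $\mathcal Z_K$ is a co-$H$-space, must $K$ be homotopy Golod? We begin where the answer is easily yes, see what is new with more vertices, and end with a counterexample.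

## Complexes with at most three vertices

**Complexes.** A simplicial complex $K$ lives on a finite linearly ordered vertex set, identified with $[m]=\{1,\dots,m\}$, $m\ge 1$. We assume there are no ghost vertices: $\{i\}\in K$ for all $i$. For $I\subseteq[m]$, $K_I$ is the full subcomplex on $I$, and $K\setminus\{i\}=K_{[m]\setminus\{i\}}$ with the induced order. $\Delta^{m-1}$ is the full simplex on $[m]$, and $\Delta^W$ the full simplex on a set $W$. The join $K_I*K_J$ of complexes on disjoint sets consists of the unions $\sigma\cup\tau$ with $\sigma\in K_I$, $\tau\in K_J$. If $[m]=I\sqcup J$, then $K\subseteq K_I*K_J\subseteq\Delta^{m-1}$.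

**Moment-angle complex.** Put
$$\mathcal Z_K=\bigcup_{\sigma\in K}\prod_{i=1}^m Y_i^\sigma\subseteq(D^2)^m,\qquad Y_i^\sigma=D^2\text{ if }i\in\sigma,\quad Y_i^\sigma=S^1\text{ if }i\notin\sigma .$$
For two disjoint points, $\mathcal Z_K=D^2\times S^1\cup S^1\times D^2=\partial(D^2\times D^2)\cong S^3$. For a full simplex, $\mathcal Z_K=(D^2)^m$ is contractible. The formula gives at once $\mathcal Z_{K*L}=\mathcal Z_K\times\mathcal Z_L$.

**Co-$H$-space.** A pointed space $Z$ is a co-$H$-space if there is a map $Z\to Z\vee Z$ whose composite with $Z\vee Z\subseteq Z\times Z$ is homotopic to the diagonal. Suspensions are co-$H$-spaces, through the pinch map, and so is anything homotopy equivalent to one.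

**Ordered partition.** For $y\in\mathbb R^m$ let $[m]_y=(I_1,\dots,I_n)$ be the partition of $[m]$ into the sets on which the coordinates of $y$ are equal, ordered by increasing value of the coordinate. For instance $[3]_{(-1/2,\,0,\,0)}=(\{1\},\{2,3\})$.

**Homotopy Golod.** $K$ is homotopy Golod if it is a single vertex, or, recursively, if every $K\setminus\{i\}$ is homotopy Golod and there is a basepoint-preserving map
$$\Psi_K:\Sigma^m|K|=S^{m-1}\wedge\Sigma|K|\longrightarrow\Sigma|\Delta^{m-1}|,\qquad S^{m-1}\cong[-1,1]^{m-1}/\partial[-1,1]^{m-1},$$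
such that for every non-basepoint $y=(t_1,\dots,t_{m-1})\in S^{m-1}$:

1. if $t_1=\dots=t_{m-1}=0$, then $\Psi_K$ restricted to $\{y\}\wedge\Sigma|K|$ is the suspension of the inclusion $|K|\to|\Delta^{m-1}|$;
2. with $S_y=(t_1,\dots,t_{m-1},0)\in\mathbb R^m$ and $(I_1,\dots,I_n)=[m]_{S_y}$, the map $\Psi_K$ sends $\{y\}\wedge\Sigma|K|$ into $\Sigma|K_{I_1}*\cdots*K_{I_n}|$.

So $\Psi_K$ is a family of maps $\Sigma|K|\to\Sigma|\Delta^{m-1}|$ indexed by the points of a cube. It is the inclusion at the center, constant on the boundary, and the hyperplanes $t_i=t_j$, $t_i=0$ cut the cube into regions that prescribe where the maps may go.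

**Conventions.** Spaces are homotopy equivalent to CW complexes, with nondegenerate base points. Null means null-homotopic, essential means not null. For a map $\varphi$ of nonempty spaces and $s\ge1$, $\Sigma^s\varphi$ is its $s$-fold suspension. The collapse from unreduced to reduced suspension is a natural homotopy equivalence, and a pointed map into a path-connected space is freely null if and only if it is pointed null. So the phrase "$\Sigma^s\varphi$ is null" does not depend on the kind of suspension.

**Proposition 1.** Every $K$ with $m\le3$ is homotopy Golod. So for $m\le 3$ the converse holds trivially.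

*Proof.* For $m=1$ this is the definition. 

Let $m=2$. The complexes $K\setminus\{i\}$ are single vertices. We need a family over $t\in[-1,1]$ that is the inclusion at $t=0$ and constant at $t=\pm1$. For $t\neq0$ the partition consists of two singletons, and $K_{\{1\}}*K_{\{2\}}=\Delta^1$. Since $\Sigma|\Delta^1|$ is contractible, the inclusion $\Sigma|K|\to\Sigma|\Delta^1|$ is pointed null; run a null-homotopy on $[0,1]$ and on $[-1,0]$.

Let $m=3$. The complexes $K\setminus\{i\}$ are homotopy Golod by the case $m=2$. The lines $t_1=0$, $t_2=0$, $t_1=t_2$ cut the square $[-1,1]^2$ into six closed sectors, separated by six rays from the origin. On a ray minus the origin the partition has one singleton $\{i\}$ and one pair $\{j,k\}$, and the allowed target is $\Sigma|K_{\{i\}}*K_{\{j,k\}}|$. This join is a cone with apex $i$, so it is contractible, and $\Sigma|K|\to\Sigma|K_{\{i\}}*K_{\{j,k\}}|$ is pointed null. Put such a null-homotopy on each ray, and the constant map on the boundary of the square. In the interior of a sector $D$ the partition consists of three singletons and the allowed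 target is all of $\Sigma|\Delta^2|$. The family is already defined on $\partial D\times\Sigma|K|\,\cup\,D\times\{*\}$, and extends over $D\times\Sigma|K|$ because $\Sigma|\Delta^2|$ is contractible. The six extensions fit together to $\Psi_K$. $\square$

What changes for larger $m$? The proof used that every join $K_I*K_J$ with $I\sqcup J=[3]$ is a cone. From $m=4$ on, both blocks can have two elements, and the targets need not be contractible.

## Four vertices, and a necessary condition

Let $K$ be the $4$-cycle with edges $13,14,23,24$, that is, $K=\{1,2\}*\{3,4\}$, the join of two pairs of points. Then $\mathcal Z_K=S^3\times S^3$. It is not a co-$H$-space: cup products of classes of positive degree are pulled back along the reduced diagonal $Z\to Z\wedge Z$, which is null for a co-$H$-space, while $S^3\times S^3$ has a nonzero product. The next lemma shows that $K$ is not homotopy Golod either.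

**Lemma 2.** If $K$ is homotopy Golod and $[m]=I\sqcup J$ with $I,J\neq\varnothing$, then $\Sigma|K|\to\Sigma|K_I*K_J|$ is null.

*Proof.* Here $m\ge2$, so $\Psi_K$ exists. The statement is symmetric in $I$ and $J$, so assume $m\in J$. For $\tau\in[0,1]$ let $y_\tau$ have coordinates $t_i=-\tau$ for $i\in I$ and $t_i=0$ for $i\in J\setminus\{m\}$, and put $H(\tau,x)=\Psi_K(y_\tau\wedge x)$.

At $\tau=0$, condition 1 says that $H(0,-)$ is the suspended inclusion, with image in $\Sigma|K|\subseteq\Sigma|K_I*K_J|$. For $0<\tau<1$ the point $S_{y_\tau}$ has value $-\tau$ on $I$ and $0$ on $J$, so $[m]_{S_{y_\tau}}=(I,J)$, and condition 2 puts the image of $H(\tau,-)$ in $\Sigma|K_I*K_J|$. At $\tau=1$ the point $y_1$ lies on the boundary of the cube, since $I\neq\varnothing$ and $m\notin I$; so it is the base point of $S^{m-1}$, and $H(1,-)$ is constant. Thus $H$ is a null-homotopy inside $\Sigma|K_I*K_J|$. $\square$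

The same proof works if $\Sigma|{-}|$ is replaced by $\Sigma^s|{-}|$ throughout the definition. For the $4$-cycle with $I=\{1,2\}$, $J=\{3,4\}$, the map in Lemma 2 is the identity of $S^2$, which is essential.

## What the reduced diagonal gives: the condition after many suspensions

A first attempt at the converse is to derive the conclusion of Lemma 2 from the triviality of the reduced diagonal of $\mathcal Z_K$, as in the example. For this we must find $|K|$ inside $\mathcal Z_K$. We do it for complexes that may have ghost vertices, since those will occur.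

**Auxiliary complexes.** A complex $X$ on a finite set $V$ (always with $\varnothing\in X$) may have ghost vertices, and $\mathcal Z_X\subseteq(D^2)^V$ is given by the same formula. For $X=\{\varnothing\}$ on one vertex, $\mathcal Z_X=S^1$. With the cells $1\in S^1\subset D^2$, $\mathcal Z_X$ is a CW subcomplex of $(D^2)^V$. It is path-connected, being a union of connected sets containing the torus $(S^1)^V$. Its base point is $(1,\dots,1)$.

For $X$ on $W$ and $\varnothing\ne N\subseteq W$ let $p_N:\mathcal Z_X\to\mathcal Z_{X_N}$ be the coordinate projection, let $\widehat{\mathcal Z}_{X_N}$ be $\mathcal Z_{X_N}$ modulo the points with some coordinate equal to $1$, and let $q_N:\mathcal Z_{X_N}\to\widehat{\mathcal Z}_{X_N}$ be the quotient map. Setting the other coordinates to $1$ embeds $\mathcal Z_{X_N}$ in $\mathcal Z_X$, and $p_N$ is a retraction onto it.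

**Lemma 3** (natural form of the Bahri–Bendersky–Cohen–Gitler splitting). Fix an order on the nonempty subsets of $W$. The map
$$h_X=\sum_{N}\Sigma(q_Np_N):\Sigma\mathcal Z_X\longrightarrow\bigvee_{\varnothing\neq N\subseteq W}\Sigma\widehat{\mathcal Z}_{X_N},$$
the sum being formed with the suspension co-$H$-structure, is a homotopy equivalence. It is strictly natural for inclusions $X\subseteq X'$ of complexes on $W$.

*Proof.* The map $h_X$ is an iterated pinch $\Sigma\mathcal Z_X\to\bigvee_N\Sigma\mathcal Z_X$ followed by the maps $\Sigma(q_Np_N)$. Both are compatible with inclusions, so naturality holds.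

Let $F_k\subseteq\mathcal Z_X$ be the subcomplex of points with at most $k$ coordinates $\neq1$. A point whose coordinates $\ne1$ are those in $N$ lies in the embedded $\mathcal Z_{X_N}$. So $F_k=\bigcup_{|N|\le k}\mathcal Z_{X_N}$ and $F_k/F_{k-1}=\bigvee_{|N|=k}\widehat{\mathcal Z}_{X_N}$. On $F_k$ the map $q_Np_N$ is constant if $|N|>k$, since some coordinate in $N$ must equal $1$. If $|N|=k$, it is the collapse $F_k\to F_k/F_{k-1}$ followed by projection to the summand of $N$.

We claim that
$$\Phi_k=\big((q_Np_N)_*\big)_{|N|\le k}:\widetilde H_*(F_k)\to\bigoplus_{|N|\le k}\widetilde H_*(\widehat{\mathcal Z}_{X_N})$$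
is an isomorphism. For $k=0$, $F_0$ is a point. Let $k\ge1$. By induction the maps with $|N|\le k-1$ give an isomorphism on $\widetilde H_*(F_{k-1})$. They are defined on all of $F_k$, so $\widetilde H_*(F_{k-1})\to\widetilde H_*(F_k)$ is injective, in every degree. Hence the long exact sequence of $(F_k,F_{k-1})$ breaks into short exact sequences
$$0\to\widetilde H_*(F_{k-1})\to\widetilde H_*(F_k)\to\widetilde H_*(F_k/F_{k-1})\to0 .$$
Map this to the split sequence with terms $\bigoplus_{|N|<k}$, $\bigoplus_{|N|\le k}$, $\bigoplus_{|N|=k}$ of the groups $\widetilde H_*(\widehat{\mathcal Z}_{X_N})$, by $\Phi_{k-1}$, $\Phi_k$ and the evident isomorphism. The left square commutes because $q_Np_N$ is constant on $F_{k-1}$ when $|N|=k$, and the right square by the description of $q_Np_N$ for $|N|=k$. By the five lemma $\Phi_k$ is an isomorphism.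

Taking $k=|W|$, $h_X$ is an isomorphism in homology. Source and target are suspensions of connected spaces, hence simply connected, and Whitehead's theorem applies. $\square$

**Lemma 4.** $\widehat{\mathcal Z}_{X_N}\cong S^{|N|}\wedge\big(C|X_N|/|X_N|\big)$, naturally in $X$. If $X_N\neq\{\varnothing\}$, this is naturally equivalent to $\Sigma^{|N|+1}|X_N|$.

*Proof.* Base $[0,1]$ at $0$ and $S^1$ at $1$. The map $(z,t)\mapsto(1-t)+tz$ sends $S^1\times\{t\}$ to the circle of radius $t$ about $1-t$. These circles are tangent at $1$, and a point $w\in D^2\setminus\{1\}$ lies on exactly one of them, the one with $t=|1-w|^2/(2(1-\operatorname{Re}w))\in(0,1]$. So the map induces a continuous bijection of compact Hausdorff spaces, that is, a homeomorphism of pointed pairs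
$$(S^1\wedge[0,1],\,S^1\wedge\{0,1\})\cong(D^2,S^1).$$
Apply it in each coordinate. Since points with a coordinate at the base point are collapsed, $\widehat{\mathcal Z}_{X_N}\cong S^{|N|}\wedge\widehat R$, where $\widehat R$ is
$$\bigcup_{\sigma\in X_N}\{x\in[0,1]^N:x_i\in\{0,1\}\text{ for }i\notin\sigma\}$$
modulo the points with some $x_i=0$. Write $a_i=1-x_i$. The points to be collapsed are those with some $a_i=1$, and a point that is not collapsed has $a_i=0$ for $i\notin\sigma$, that is, $\operatorname{supp}a\subseteq\sigma$. So
$$\widehat R\cong\{a\in[0,1]^N:\operatorname{supp}a\in X_N\}\big/\{\max a_i=1\}.$$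
The space on top is the cone with apex $0$ over $\{a:\operatorname{supp}a\in X_N,\ \max a_i=1\}$, and the latter is homeomorphic to $|X_N|$ by $a\mapsto a/\sum a_i$. So $\widehat R\cong C|X_N|/|X_N|$ (for $X_N=\{\varnothing\}$ this means the quotient by the empty set, $S^0$). All identifications are compatible with inclusions of complexes. If $|X_N|\ne\varnothing$, collapsing one of the two cones of the unreduced suspension shows that $C|X_N|/|X_N|$ is naturally equivalent to $\Sigma|X_N|$. $\square$

**Theorem D.** If $\mathcal Z_K$ is a co-$H$-space, then for all disjoint nonempty $I,J\subseteq[m]$ the map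
$$\Sigma^{|I|+|J|+2}|K_{I\cup J}|\longrightarrow\Sigma^{|I|+|J|+2}|K_I*K_J|$$
is null.

*Proof.* **Step 1.** This step reduces to $[m]=I\sqcup J$. The space $\mathcal Z_{K_{I\cup J}}$ is a retract of $\mathcal Z_K$, and a retract $R\xrightarrow{i}Z\xrightarrow{r}R$ of a co-$H$-space with comultiplication $c$ is one, with comultiplication $(r\vee r)ci$. So assume $[m]=I\sqcup J$, and write $Z=\mathcal Z_K$.

**Step 2.** This step relates the reduced diagonal to $K\subseteq K_I*K_J$. We have $Z\subseteq\mathcal Z_{K_I*K_J}=\mathcal Z_{K_I}\times\mathcal Z_{K_J}$. Collapsing the points with a coordinate $1$ gives $\widehat{\mathcal Z}_{K_I*K_J}=\widehat{\mathcal Z}_{K_I}\wedge\widehat{\mathcal Z}_{K_J}$. Let $q=q_{[m]}$ and let $\hat\jmath$ be induced by $K\subseteq K_I*K_J$. The composites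
$$Z\xrightarrow{\,q\,}\widehat{\mathcal Z}_K\xrightarrow{\ \hat\jmath\ }\widehat{\mathcal Z}_{K_I*K_J},\qquad Z\xrightarrow{\bar\Delta}Z\wedge Z\xrightarrow{q_Ip_I\wedge q_Jp_J}\widehat{\mathcal Z}_{K_I}\wedge\widehat{\mathcal Z}_{K_J}$$
are equal: both send $z$ to the class of $(p_Iz,p_Jz)$. As $Z$ is a co-$H$-space, its diagonal factors up to homotopy through $Z\vee Z$, so $\bar\Delta$ is null. Hence $\hat\jmath q$ is null.

**Step 3.** This step removes $q$, at the price of one suspension. The projection of $h_K$ to the summand $\Sigma\widehat{\mathcal Z}_K$ is homotopic to $\Sigma q$. So the inclusion of that summand followed by $h_K^{-1}$ is a right homotopy inverse $\rho$ of $\Sigma q$, and $\Sigma\hat\jmath\simeq\Sigma\hat\jmath\circ\Sigma q\circ\rho$ is null. By Lemma 4, $\Sigma\hat\jmath$ is identified with $\Sigma^{m+2}(|K|\to|K_I*K_J|)$. $\square$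

Here the attempt stops. Lemma 2 asks for nullity after one suspension, and we have it after $m+2$. The loss is built in: by Lemma 4 the complex $K_N$ enters $\mathcal Z_K$ only through $\Sigma^{|N|+1}|K_N|$. Nothing in the argument lets us desuspend. This suggests looking for a counterexample in which $|K|\to|K_I*K_J|$ is essential after one suspension and null after many, and in which every full subcomplex that detects it has many vertices.

## The complex $K(g)$ attached to a simplicial map $g$

If $J$ is a single vertex, $K_I*K_J$ is a cone and there is no obstruction. So take $J=\{v,w\}$ with $\{v,w\}\notin K$; then $|K_I*K_J|$ is the unreduced suspension of $|K_I|$. For a pair $P\subseteq L$ on the same vertex set put $K=L\cup(v*P)\cup(w*P)$. Then $K_I=L$, and $K$ contains the suspension $P*\{v,w\}$ of $P$. An essential $\Sigma^2(|P|\to|L|)$ will obstruct homotopy Golodness, while $\mathcal Z_K$ should be a suspension if $\mathcal Z_P\to\mathcal Z_L$ is null and $\mathcal Z_L$ is a suspension.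

So we want an inclusion $A\subseteq B$ that models a map of spheres $g:A\to\partial\Delta^{n+1}$, essential after a few suspensions and null after more. The first choice is a simplicial mapping cylinder of $g$ containing $A$ as the full subcomplex on the vertex set $W$ of $A$. It fails: in the splitting of $\Sigma(\mathcal Z_A\to\mathcal Z_B)$ (the new vertices being ghosts of $A$), the summand $N=W$ is $\Sigma^{|W|+2}$ of the map $|A_W|\to|B_W|=|A|$, the identity of a sphere, which no suspension kills. The cure is to add no vertices, and to fill in $A$ on $W$ as much as $g$ permits.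

**Construction.** Let $n\ge1$, let $T$ be the vertex set of $\partial\Delta^{n+1}$, so $|T|=n+2$, let $A$ be a finite complex without ghost vertices on $W\ne\varnothing$, and let $g:A\to\partial\Delta^{n+1}$ be a simplicial map. Put
$$B=\{\sigma\subseteq W:g(\sigma)\neq T\}\supseteq A,\qquad L=\Delta^W\cup u*B,\qquad P=\Delta^W\cup u*A\subseteq L,$$
$$K=K(g)=L\cup(v*P)\cup(w*P),$$
with new vertices $u,v,w$. The complex $K$ has no ghost vertices, and $\{v,w\}\notin K$. With $I=W\cup\{u\}$ and $J=\{v,w\}$ we have $K_I=L$, and $K_J$ is two points. Let $j:|K|\to|K_I*K_J|$ be the inclusion. The linear order on the vertices is arbitrary.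

Why the vertex $u$? The splitting controls $\mathcal Z_A\to\mathcal Z_B$ only after suspension. We shall see that passing from $A\subseteq B$ to $P\subseteq L$ replaces $\mathcal Z_A\to\mathcal Z_B$ by its double suspension.

**Example.** Let $n=1$, $T=\mathbb Z/3$, let $A$ be the hexagon on $\mathbb Z/6$, and let $g$ be reduction mod $3$, a map of degree $2$ onto the triangle. A set lies in $B$ if and only if it misses a residue mod $3$, so $B$ is the union of the three tetrahedra on $\{0,3,1,4\}$, $\{1,4,2,5\}$, $\{0,3,2,5\}$. Two of them meet in an edge and all three have no common point, so $|B|\simeq S^1$. This $g$ only illustrates $B$: degree $2$ survives all suspensions, so no $\Sigma^s|g|$ is null.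

**Theorem A.** (i) If $\Sigma^{n+5}|g|$ is null, then $\mathcal Z_K$ is homotopy equivalent to a suspension. (ii) If $\Sigma^{s+2}|g|$ is essential ($s\ge1$), then $\Sigma^sj$ is essential. In particular, if $\Sigma^3|g|$ is essential, then $K$ is not homotopy Golod.

**Theorem B (the converse fails).** There is $f\in\pi_{18}(S^8)$ with $\Sigma^3f\neq0$ and $\Sigma^4f=0$. For a simplicial approximation $g:A\to\partial\Delta^9$ of $f$, $\mathcal Z_{K(g)}$ is a co-$H$-space and $K(g)$ is not homotopy Golod.

**Theorem C.** For every $s\ge1$ there is a complex $K$ without ghost vertices and a partition $[m]=I\sqcup J$ such that $\mathcal Z_K$ is homotopy equivalent to a suspension but $\Sigma^s|K|\to\Sigma^s|K_I*K_J|$ is essential. So the converse still fails if $\Sigma|{-}|$ is replaced by $\Sigma^s|{-}|$ throughout the definition of homotopy Golod.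

## Detecting $g$ in the inclusion $j$: Theorem A(ii)

Let $\bar g:B\to\partial\Delta^{n+1}$ be the simplicial map with the same vertex map as $g$. It exists because $g(\sigma)\ne T$ for $\sigma\in B$, and $\bar g|_A=g$.

*Proof of Theorem A(ii).* Suppose $\Sigma^sj$ is null.

**Step 1.** This step passes from $j$ to $P\subseteq L$. Restrict to $P*\{v,w\}=(v*P)\cup(w*P)\subseteq K$. Then $\Sigma^s|P*\{v,w\}|\to\Sigma^s|L*\{v,w\}|$ is null. Joining with two points is unreduced suspension, so $\Sigma^{s+1}(|P|\to|L|)$ is null.

**Step 2.** This step passes to $A\subseteq B$. Since $\Delta^W\cap(u*A)=A$ and $\Delta^W\cap(u*B)=B$, collapsing the contractible subcomplex $|\Delta^W|$ gives equivalences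
$$|P|\simeq|u*A|/|A|\simeq\Sigma|A|,\qquad|L|\simeq|u*B|/|B|\simeq\Sigma|B|,$$
compatible with the inclusions. So $\Sigma^{s+2}(|A|\to|B|)$ is null.

**Step 3.** This step recovers $g$. Composing with $\Sigma^{s+2}|\bar g|$ shows that $\Sigma^{s+2}|g|$ is null. This proves the contrapositive of (ii).

For the last sentence, take $s=1$: $\Sigma j$ is essential, so $K$ is not homotopy Golod by Lemma 2. $\square$

## The full subcomplexes of $B$ and the map $\mathcal Z_A\to\mathcal Z_B$

Recall that simplicial maps $a,b:X\to Y$ are contiguous if $a(\sigma)\cup b(\sigma)\in Y$ for all $\sigma\in X$; then $|a|\simeq|b|$ by the straight-line homotopy.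

**Lemma 5.** Let $\varnothing\neq N\subseteq W$. If $g(N)\ne T$, then $B_N$ is a full simplex. If $g(N)=T$, then $\bar g|:B_N\to\partial\Delta^{n+1}$ is a homotopy equivalence, and its composite with $A_N\subseteq B_N$ is $g|_{A_N}$.

*Proof.* If $g(N)\neq T$, every subset of $N$ is in $B$. The last clause holds since $\bar g|_A=g$. Let $g(N)=T$ and choose $c:T\to N$ with $gc=\mathrm{id}$. For $\tau\subsetneq T$ we have $g(c(\tau))=\tau\neq T$, so $c$ is a simplicial map $\partial\Delta^{n+1}\to B_N$, and $\bar gc=\mathrm{id}$. For $\sigma\in B_N$ we have $g(\sigma\cup cg(\sigma))=g(\sigma)\ne T$, so $\sigma\cup cg(\sigma)\in B_N$. Hence $c\bar g$ and $\mathrm{id}$ are contiguous, so homotopic. $\square$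

In the example, $B_{\{0,1,2\}}$ is the boundary of a triangle, and $B_{\{0,1,3,4\}}$ is a tetrahedron. The point of the lemma is that $B_N$ fails to be contractible only if $|N|\ge|T|=n+2$, and for so large an $N$ the splitting involves many suspensions.

**Corollary 6.** If $\Sigma^{n+5}|g|$ is null, then $\Sigma^2(\mathcal Z_A\to\mathcal Z_B)$ is null.

*Proof.* By the naturality in Lemma 3, $\Sigma(\mathcal Z_A\to\mathcal Z_B)$ is identified with the wedge of the maps $\Sigma\widehat{\mathcal Z}_{A_N}\to\Sigma\widehat{\mathcal Z}_{B_N}$. Suspend once more. It suffices that each $\Sigma^2(\widehat{\mathcal Z}_{A_N}\to\widehat{\mathcal Z}_{B_N})$ is null. Since $A$ has no ghosts, $A_N$ and $B_N$ are not $\{\varnothing\}$, and by Lemma 4 this map is $\Sigma^{|N|+3}(|A_N|\to|B_N|)$ up to natural equivalence. If $g(N)\neq T$, then $|B_N|$ is contractible. If $g(N)=T$, then by Lemma 5 the map is identified with $\Sigma^{|N|+3}$ of the restriction of $|g|$ to $|A_N|$, which factors through $\Sigma^{|N|+3}|g|$. This is null because $|N|\ge n+2$ gives $|N|+3\ge n+5$. $\square$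

## Adding the vertices $u$, $v$, $w$ one at a time: Theorem A(i)

We use homotopy pushouts, modeled by double mapping cylinders. A union of two CW subcomplexes is the homotopy pushout over their intersection. Homotopy pushouts are unchanged, up to equivalence, under equivalences of diagrams and under replacing a map by a homotopic one. They can be pasted: to push out along a composite, push out along one factor after the other. The homotopy pushout of $X\leftarrow X\times S^1\to S^1$ (projections) is the join $X*S^1$. For pointed $X$, collapsing the contractible subspace $X*\{1\}\cup\{*\}*S^1$ (two cones meeting in a segment) gives $X*S^1\simeq\Sigma^2X$, naturally in $X$.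

Let $x$ be a non-ghost vertex of a complex $M'$ on $V$. Let $R=M'\setminus\{x\}$ be the deletion and $Q=\mathrm{lk}_{M'}(x)=\{\tau\subseteq V\setminus\{x\}:\tau\cup\{x\}\in M'\}\subseteq R$ the link, both regarded on $V\setminus\{x\}$. Sorting the $\sigma\in M'$ by whether $x\in\sigma$ gives
$$\mathcal Z_{M'}=\mathcal Z_R\times S^1\ \cup_{\mathcal Z_Q\times S^1}\ \mathcal Z_Q\times D^2.\tag{1}$$
As $D^2$ is contractible, $\mathcal Z_{M'}$ is the homotopy pushout of $\mathcal Z_R\times S^1\leftarrow\mathcal Z_Q\times S^1\xrightarrow{pr}\mathcal Z_Q$. For two points, with $x=2$: $R=\{\varnothing,\{1\}\}$ and $Q=\{\varnothing\}$ with ghost $1$, so $\mathcal Z_R=D^2$, $\mathcal Z_Q=S^1$, and (1) is the decomposition of $S^3$ into two solid tori.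

Write $Y\rtimes S^1=(Y\times S^1)/(\{*\}\times S^1)=Y\wedge S^1_+$.

**Lemma 7.** If $\mathcal Z_Q\to\mathcal Z_R$ is null and $\mathcal Z_R$ is homotopy equivalent to a suspension, then $\mathcal Z_{M'}\simeq\Sigma^2\mathcal Z_Q\vee(\mathcal Z_R\rtimes S^1)$, and this is homotopy equivalent to a suspension.

*Proof.* **Step 1.** This step simplifies the gluing map. As $\mathcal Z_Q\to\mathcal Z_R$ is homotopic to the constant map at the base point, $\mathcal Z_Q\times S^1\to\mathcal Z_R\times S^1$ may be replaced by
$$\mathcal Z_Q\times S^1\xrightarrow{pr}S^1=\{*\}\times S^1\subseteq\mathcal Z_R\times S^1 .$$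

**Step 2.** This step computes the pushout by pasting. First push out $S^1\leftarrow\mathcal Z_Q\times S^1\to\mathcal Z_Q$; the result is $\mathcal Z_Q*S^1\simeq\Sigma^2\mathcal Z_Q$. The map $S^1\to\mathcal Z_Q*S^1$ is null, since it extends over the cone $\{*\}*S^1$. So $\mathcal Z_{M'}$ is the homotopy pushout of
$$\mathcal Z_R\times S^1\hookleftarrow\{*\}\times S^1\xrightarrow{\text{const}}\mathcal Z_Q*S^1 .$$
In the double mapping cylinder the cylinder on $\{*\}\times S^1$ becomes a cone whose apex is glued to a point of $\mathcal Z_Q*S^1$. Hence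
$$\mathcal Z_{M'}\simeq\big(\mathcal Z_R\times S^1\cup C(\{*\}\times S^1)\big)\vee(\mathcal Z_Q*S^1)\simeq(\mathcal Z_R\rtimes S^1)\vee\Sigma^2\mathcal Z_Q .$$

**Step 3.** This step recognizes a suspension. If $\mathcal Z_R\simeq\Sigma Y$, then $\mathcal Z_R\rtimes S^1\simeq\Sigma Y\wedge S^1_+=\Sigma(Y\wedge S^1_+)$. A wedge of suspensions is a suspension. $\square$

*Proof of Theorem A(i).* Assume $\Sigma^{n+5}|g|$ is null.

**Step 1 (the vertex $u$).** This step shows that $\mathcal Z_P\to\mathcal Z_L$ is null and $\mathcal Z_L$ is a suspension. Apply (1) to $L$ and to $P$ with $x=u$. In both cases $R=\Delta^W$, while $Q=B$, respectively $Q=A$. Since $\mathcal Z_{\Delta^W}=(D^2)^W$ is contractible, projecting it to a point gives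
$$\mathcal Z_L\simeq\mathcal Z_B*S^1\simeq\Sigma^2\mathcal Z_B,\qquad\mathcal Z_P\simeq\mathcal Z_A*S^1\simeq\Sigma^2\mathcal Z_A .$$
The inclusion $A\subseteq B$ induces a strictly commuting map of the pushout diagrams, compatible with these projections. So $\mathcal Z_P\to\mathcal Z_L$ is identified with $\Sigma^2(\mathcal Z_A\to\mathcal Z_B)$, which is null by Corollary 6. Also $\mathcal Z_L\simeq\Sigma^2\mathcal Z_B$ is homotopy equivalent to a suspension.

**Step 2 (the vertex $v$).** This step treats $M=L\cup v*P$. Take $x=v$, $R=L$, $Q=P$ in Lemma 7. Its hypotheses hold by Step 1, so $\mathcal Z_M$ is homotopy equivalent to a suspension.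

**Step 3 (the vertex $w$).** This step treats $K=M\cup w*P$. Take $x=w$. Then $R=M$, and $Q=P$ regarded on $W\cup\{u,v\}$, where $v$ is a ghost of $Q$. So $\mathcal Z_Q=\mathcal Z_P\times S^1_v$, included in $\mathcal Z_L\times S^1_v\subseteq\mathcal Z_M$. Fix $z_0\in\mathcal Z_P$. Since $\mathcal Z_P\to\mathcal Z_L$ is null and $\mathcal Z_L$ is path-connected, the inclusion is homotopic, within $\mathcal Z_L\times S^1_v$, to the projection $\mathcal Z_P\times S^1_v\to\{z_0\}\times S^1_v$. That map is null in $\mathcal Z_M$, because
$$\{z_0\}\times S^1_v\subseteq\{z_0\}\times D^2_v\subseteq\mathcal Z_P\times D^2_v\subseteq\mathcal Z_M ,$$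
the last inclusion since $v*P\subseteq M$. As $\mathcal Z_M$ is homotopy equivalent to a suspension, Lemma 7 shows that $\mathcal Z_K$ is too. $\square$

For the hexagon, Theorem A(ii) says that $K(g)$ is not homotopy Golod. But $\mathcal Z_{K(g)}$ is not a co-$H$-space either: $K(g)$ has $9$ vertices, so Theorem D would make $\Sigma^{11}j$ null, and by A(ii) $\Sigma^{13}|g|$ would be null, which is false for a map of degree $2$.

## Vector fields and a class in $\pi_{18}(S^8)$ that dies at the fourth suspension

We need a map of spheres that survives three suspensions and dies later. A Whitehead product as $f$ would not do, since one suspension kills it. The plan is to take a class in $\pi_{2d-1}(S^d)$ that one suspension kills, and to desuspend it $k$ times, using vector fields on $S^d$. The class comes from the boundary $\partial\iota_d\in\pi_{d-1}(SO(d))$ of the fibration $SO(d)\to SO(d+1)\to S^d$. The sphere $S^7$ will not serve: left multiplication by unit octonions gives a section of $SO(8)\to S^7$, so $\partial\iota_7=0$. We need $d$ such that $S^d$ has no multiplication of bidegree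 $(1,1)$.

**Lemma 8.** Let $d=3\cdot2^r-1$ with $r\ge1$, and suppose $S^d$ has $k$ orthonormal tangent vector fields, $1\le k<d$. Then there is $f\in\pi_{2d-1-k}(S^{d-k})$ with $\Sigma^kf\neq0$ and $\Sigma^{k+1}f=0$.

*Proof.* **Step 1 (from rotations to homotopy groups of spheres).** This step defines maps $\mathcal J_l:\pi_q(SO(l))\to\pi_{q+l}(S^l)$, $q\ge1$, and compares them for $l$ and $l+1$. Let $S^l=(S^1)^{\wedge l}=\mathbb R^l\cup\{\infty\}$. The group $SO(l)$ acts on it fixing $\infty$, which gives $SO(l)\to\Omega^lS^l=\mathrm{Map}_*(S^l,S^l)$, $1\mapsto\mathrm{id}$. The space $\Omega^lS^l$ is an $H$-group under concatenation in the first coordinate. Let $\overline{\mathrm{id}}$ be the inverse of the loop $\mathrm{id}$. Right multiplication by $\overline{\mathrm{id}}$ is a homotopy equivalence, with homotopy inverse right multiplication by $\mathrm{id}$. It takes $\mathrm{id}$ to $\mathrm{id}\cdot\overline{\mathrm{id}}$, which has a canonical path to the constant loop. So we get isomorphisms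
$$\pi_q(\Omega^lS^l,\mathrm{id})\cong\pi_q(\Omega^lS^l,\mathrm{const})\cong\pi_{q+l}(S^l).$$
Let $\mathcal J_l$ be the map $\pi_q(SO(l))\to\pi_q(\Omega^lS^l,\mathrm{id})$ followed by these. It is a homomorphism.

Let $E:\Omega^lS^l\to\Omega^{l+1}S^{l+1}$, $a\mapsto a\wedge\mathrm{id}_{S^1}$, with the new coordinate last. As concatenation uses the first coordinate, $E$ respects concatenation, $\mathrm{id}$, $\overline{\mathrm{id}}$ and the canonical path. On $\pi_q(-,\mathrm{const})$ it induces suspension up to sign. For $\alpha\in SO(l)\subset SO(l+1)$, acting on the first $l$ coordinates, the action on $S^{l+1}=S^l\wedge S^1$ is $E(\alpha)$. Hence, with $i$ denoting inclusions of rotation groups,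
$$\mathcal J_{l+1}\circ i_*=\pm\,\Sigma\circ\mathcal J_l .\tag{2}$$

**Step 2 (definition of $f$).** This step uses the vector fields to pull $\partial\iota_d$ back to $SO(d-k)$. Fix $e\in S^d$, and let $\partial:\pi_d(S^d)\to\pi_{d-1}(SO(d))$ be the boundary for $SO(d)\to SO(d+1)\to S^d$, where $SO(d)$ is the stabilizer of $e$. As $k+1\le d$, $SO(d+1)$ acts transitively on orthonormal $(k+1)$-frames in $\mathbb R^{d+1}$, so the space of these frames is $SO(d+1)/SO(d-k)$, and
$$p:SO(d+1)/SO(d-k)\to SO(d+1)/SO(d)=S^d$$
takes the first vector. The fields give a section $\xi$ of $p$, sending $x$ to the frame of $x$ and the fields at $x$. Take $\xi(e)$ as base frame, and an orthonormal basis of $\mathbb R^{d+1}$ whose last $k+1$ vectors are the vectors of $\xi(e)$ with $e$ last. Then the stabilizers $SO(d-k)\subset SO(d)$ act on the first $d-k$, respectively $d$, coordinates. The identity of $SO(d+1)$ is a map of fibrations over $p$, with $i:SO(d-k)\to SO(d)$ on fibres. With $\partial'$ the boundary for $SO(d-k)\to SO(d+1)\to SO(d+1)/SO(d-k)$, naturality gives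
$$\partial\iota_d=\partial p_*[\xi]=i_*\partial'[\xi],\qquad\partial'[\xi]\in\pi_{d-1}(SO(d-k)).$$
Put $f=\mathcal J_{d-k}(\partial'[\xi])\in\pi_{2d-1-k}(S^{d-k})$. Applying (2) $k$ times gives $\Sigma^kf=\pm\mathcal J_d(\partial\iota_d)$.

**Step 3 ($\Sigma^{k+1}f=0$).** This step suspends once more. By (2), $\Sigma\mathcal J_d(\partial\iota_d)=\pm\mathcal J_{d+1}(i_*\partial\iota_d)$, and $i_*\partial\iota_d=0$ in $\pi_{d-1}(SO(d+1))$ by exactness.

**Step 4 (if $\Sigma^kf=0$, there is a multiplication on $S^d$).** This step starts the proof that $\Sigma^kf\ne0$. Suppose $\mathcal J_d(\partial\iota_d)=0$. Stereographic projection from $e$ identifies $(S^d,e)$ with $(\mathbb R^d\cup\{\infty\},\infty)$, $SO(d)$-equivariantly. The action of $SO(d+1)$ on $S^d$ is a map from the fibration $SO(d)\to SO(d+1)\to S^d$ to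
$$\mathrm{Map}_*(S^d,S^d)\to\mathrm{Map}(S^d,S^d)\xrightarrow{\ \mathrm{ev}_e\ }S^d$$
over the identity of $S^d$, with base point $\mathrm{id}$ in fibre and total space. So the boundary of $\iota_d$ in the second fibration is the image of $\partial\iota_d$ in $\pi_{d-1}(\mathrm{Map}_*(S^d,S^d),\mathrm{id})$. Under the isomorphism of this group with $\pi_{2d-1}(S^d)$ from Step 1, that image is $\mathcal J_d(\partial\iota_d)=0$. By exactness $\iota_d$ lifts to the class of some $\phi:S^d\to\mathrm{Map}(S^d,S^d)$ with $\phi(e)=\mathrm{id}$. Put $\mu(x,y)=\phi(x)(y)$. Then $\mu(e,-)=\mathrm{id}$ and $\mu(-,e)=\mathrm{ev}_e\phi\simeq\mathrm{id}$: $\mu:S^d\times S^d\to S^d$ has bidegree $(1,1)$.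

**Step 5 (the Hopf construction).** This step turns $\mu$ into a complex $C$ with a nonzero cup square mod $2$. Let $D=D'=D^{d+1}$, so $S^{2d+1}=\partial(D\times D')=(\partial D\times D')\cup(D\times\partial D')$, and write $S^{d+1}=D_+\cup D_-$, two discs with common boundary $S^d$. Define $h:S^{2d+1}\to S^{d+1}$ by $h(a,b)=|b|\,\mu(a,b/|b|)\in D_+$ on $\partial D\times D'$ and $h(a,b)=|a|\,\mu(a/|a|,b)\in D_-$ on $D\times\partial D'$ (the center, if $b=0$, respectively $a=0$). Let $C=S^{d+1}\cup_h(D\times D')$ be the cofibre and $x$ a generator of $H^{d+1}(C;\mathbb F_2)$. That $x^2\neq0$ is the classical fact that the Hopf construction on a map of bidegree $(a,b)$ has Hopf invariant $\pm ab$. Here is the argument in our case, with coefficients $\mathbb F_2$. Since $D_\pm$ is contractible, $x$ lifts to $x_\pm\in H^{d+1}(C,D_\pm)$, and $x_+x_-\in H^{2d+2}(C,S^{d+1})\cong H^{2d+2}(C)$ maps to $x^2$. The characteristic map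
$$\Phi:(D\times D';\,\partial D\times D',\,D\times\partial D')\to(C;\,D_+,\,D_-)$$
induces an isomorphism $H^{2d+2}(C,S^{d+1})\cong H^{2d+2}(D\times D',\partial(D\times D'))$. To compute $\Phi^*x_+\in H^{d+1}(D\times D',\partial D\times D')$, restrict to $(D\times\{e\},\partial D\times\{e\})$, which is an isomorphism on cohomology. There $\Phi$ is a map to $(D_-,\partial D_-)$, the cone on $\mu(-,e)$, of degree $1$. And $x_+$ restricts to the generator of $H^{d+1}(S^{d+1},D_+)\cong H^{d+1}(D_-,\partial D_-)$. So $\Phi^*x_+$ is the generator; likewise $\Phi^*x_-$, using $\{e\}\times D'$ and $\mu(e,-)$. Their product is the cross product of two generators, hence the generator of $H^{2d+2}(D\times D',\partial(D\times D'))$. So $x^2\neq0$.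

**Step 6 (contradiction from an Adem relation).** This step uses the form of $d$. We have $Sq^{d+1}x=x^2\neq0$ and $d+1=2^r+2^{r+1}$. The Adem relation for $Sq^aSq^b$ with $a=2^r<2b$, $b=2^{r+1}$, reads
$$Sq^{2^r}Sq^{2^{r+1}}=\sum_{j=0}^{2^{r-1}}\binom{2^{r+1}-1-j}{2^r-2j}Sq^{d+1-j}Sq^j .\tag{3}$$
The coefficient for $j=0$ is $\binom{2^{r+1}-1}{2^r}$, which is odd, as is every binomial coefficient $\binom{2^N-1}{i}$, $0\le i\le 2^N-1$. Every other term on the right first applies $Sq^j$ with $0<j\le2^{r-1}$ to $x$, and the left side first applies $Sq^{2^{r+1}}$. In each case the degree lies strictly between $0$ and $d+1$, so the result is $0$, because $\widetilde H^*(C;\mathbb F_2)$ is concentrated in degrees $d+1$ and $2d+2$. Hence $Sq^{d+1}x=0$, a contradiction. So $\Sigma^kf=\pm\mathcal J_d(\partial\iota_d)\neq0$. $\square$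

*Proof of Theorem B.* On $S^{11}\subset\mathbb H^3$ take the fields $ix$, $jx$, $kx$. Left multiplications by $i,j,k$ are orthogonal and skew, so $ix,jx,kx$ are unit vectors orthogonal to $x$. They are orthogonal to each other, for instance $\langle ix,jx\rangle=-\langle x,ijx\rangle=-\langle x,kx\rangle=0$. Also $11=3\cdot2^2-1$. Lemma 8 with $d=11$, $r=2$ and three fields gives $f\in\pi_{18}(S^8)$ with $\Sigma^3f\neq0$ and $\Sigma^4f=0$.

By simplicial approximation there are an iterated barycentric subdivision $A$ of $\partial\Delta^{19}$ and a simplicial map $g:A\to\partial\Delta^9$ representing $f$. Here $n=8$, and $n+5=13\ge4$, so $\Sigma^{n+5}|g|$ is null, while $\Sigma^3|g|$ is essential. By Theorem A(i), $\mathcal Z_{K(g)}$ is homotopy equivalent to a suspension, hence is a co-$H$-space. By Theorem A(ii), $K(g)$ is not homotopy Golod. $\square$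

So the converse of the Beben–Grbić theorem is false.

## Surviving any prescribed number of suspensions: Theorem C

*Proof of Theorem C.* Let $k=s+2$.

**Step 1.** This step finds $k$ orthonormal tangent fields on a sphere allowed in Lemma 8. We claim there are $k$ pairwise anticommuting skew orthogonal matrices of size $2^k$. For $k=1$ take $E=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. Given $e_1,\dots,e_k$ of size $2^k$, take $e_i\otimes D$ with $D=\mathrm{diag}(1,-1)$, for $i\le k$, together with $1\otimes E$. These are orthogonal, and skew because $D$ is symmetric and $e_i$, $E$ are skew. The $e_i\otimes D$ anticommute among themselves because the $e_i$ do and $D^2=1$. Each anticommutes with $1\otimes E$ because $DE=-ED$.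

Let the matrices act on $\mathbb R^{3\cdot2^k}$ by three diagonal copies. For a unit vector $x$ the vectors $x,e_1x,\dots,e_kx$ are orthonormal: each $e_i$ is orthogonal, $\langle x,e_ix\rangle=0$ as $e_i$ is skew, and $\langle e_ix,e_jx\rangle=\langle x,e_i^{T}e_jx\rangle=0$ for $i\ne j$ as $e_i^Te_j=-e_ie_j$ is skew, since $(e_ie_j)^T=e_je_i=-e_ie_j$. So $S^d$ with $d=3\cdot2^k-1$ has $k$ orthonormal tangent fields, and $k<d$.

**Step 2.** This step applies Theorem A. Take $f\in\pi_{2d-1-k}(S^{d-k})$ from Lemma 8 with $r=k$, put $n=d-k\ge1$, and let $g:A\to\partial\Delta^{n+1}$ be a simplicial approximation of $f$, with $A$ an iterated barycentric subdivision of $\partial\Delta^{2d-k}$. Since $n+5=3\cdot2^k+4-k\ge k+1$ and $\Sigma^{k+1}f=0$, $\Sigma^{n+5}|g|$ is null. On the other hand $\Sigma^{s+2}|g|=\Sigma^k|g|$ is essential. By Theorem A(i), $\mathcal Z_{K(g)}$ is homotopy equivalent to a suspension. By Theorem A(ii), $\Sigma^sj:\Sigma^s|K|\to\Sigma^s|K_I*K_J|$ is essential, with $I=W\cup\{u\}$ and $J=\{v,w\}$.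

**Step 3.** This step gives the last sentence of the theorem. By the remark after Lemma 2, a complex satisfying the definition with $\Sigma^s|{-}|$ in place of $\Sigma|{-}|$ would have $\Sigma^s|K|\to\Sigma^s|K_I*K_J|$ null. By Step 2, $K(g)$ does not satisfy it, although $\mathcal Z_{K(g)}$ is a co-$H$-space. $\square$
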